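\title{Sequences with equal positive effective dimensions compute sequences of dimension one}

\begin{abstract}
We show that every infinite binary sequence $A$ whose effective Hausdorff and packing dimensions have a common value $\alpha>0$ computes, by a truth-table reduction, a sequence of effective dimension $1$. The reduction cuts $A$ into stages and each stage into geometrically shrinking blocks, which drive a walk on a fixed expander-like graph. It uses no information about the rate at which the complexity density of $A$ converges. For any $\epsilon>0$ it can be arranged to read only $(1/\alpha+\epsilon)r$ bits of $A$ to produce $r$ bits of output, and the constant $1/\alpha$ is optimal. We also obtain a quantitative bound and a description of the Turing degrees that compute sequences of dimension $1$.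
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $2^\omega$ be the set of infinite binary sequences, let $A\upharpoonright n$ be the string of the first $n$ bits of $A\in 2^\omega$, and let $K$ be prefix-free Kolmogorov complexity (recalled in Section~\ref{sec:facts}). Logarithms are to base $2$. The \emph{effective (Hausdorff) dimension} and the \emph{effective strong (packing) dimension} of $A$ are
\[
\dim(A)=\liminf_{n\to\infty}\frac{K(A\upharpoonright n)}{n},\qquad
\operatorname{Dim}(A)=\limsup_{n\to\infty}\frac{K(A\upharpoonright n)}{n}.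
\]
The ratio $K(A\upharpoonright n)/n$ is the density of information in the first $n$ bits; $\dim(A)$ is the density guaranteed at all large $n$, and $\operatorname{Dim}(A)$ is the density approached infinitely often. Since $K(A\upharpoonright n)\le n+O(\log n)$, we have $0\le\dim(A)\le\operatorname{Dim}(A)\le1$. A \emph{sequence of dimension $1$} is a sequence $B$ with $\dim(B)=1$, that is, $K(B\upharpoonright r)\ge r-o(r)$. Almost every sequence is of this kind: at most $2^n/n^2$ strings have complexity at most $n-2\log n$, and the Borel--Cantelli lemma applies.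

\begin{example}[dilution]\label{ex:dilution}
Let $R$ have dimension $1$, let $P\subseteq\omega$ be infinite and computable, and let $A$ carry the bits of $R$, in order, at the positions in $P$ and zeros elsewhere. Put $f(n)=|P\cap[0,n)|$. The string $R\upharpoonright f(n)$ is computable from $A\upharpoonright n$, and $A\upharpoonright n$ is computable from $R\upharpoonright f(n)$ and $n$. Hence $K(A\upharpoonright n)=K(R\upharpoonright f(n))\pm O(\log n)=f(n)+o(n)$, and $\dim(A)$, $\operatorname{Dim}(A)$ are the lower and upper densities of $P$. If $P$ is the set of even numbers, then $\dim(A)=\operatorname{Dim}(A)=1/2$.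
\end{example}

We say that $A$ \emph{computes} $B$ if $B$ is Turing reducible to $A$: $B=\Psi^A$ for a functional $\Psi$, an oracle machine that outputs bit $r$ of $B$ on input $r$ with oracle $A$. The functional is \emph{total} if it halts on every input with every oracle, and $A$ \emph{tt-computes} $B$ (truth-table reduction) if $B=\Psi^A$ for a total $\Psi$. In Example~\ref{ex:dilution}, $A$ computes a sequence of dimension $1$ by reading the positions in $P$. In general the information in a sequence does not sit at computable positions, and one asks whether it can still be concentrated.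

Positive dimension alone does not suffice: Miller~\cite{Miller} constructs $A$ with $\dim(A)=1/2$ that computes no $B$ with $\dim(B)>1/2$. In the other direction, Bienvenu, Doty and Stephan~\cite{BDS} prove that if $\epsilon>0$ and $\operatorname{Dim}(A)>0$, then $A$ computes some $B$ with $\dim(B)\ge\dim(A)/\operatorname{Dim}(A)-\epsilon$. It follows that Miller's sequence has $\operatorname{Dim}(A)=1$, so its two dimensions differ, and that a sequence with $\dim(A)=\operatorname{Dim}(A)=1/2$ computes sequences of dimension arbitrarily close to $1$. This leaves the following question, posed in~\cite{EIH}.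

\begin{quote}
\textbf{Question.} Is there a sequence $A\in2^\omega$ with $\dim(A)=\operatorname{Dim}(A)=1/2$ that does not compute a sequence of dimension $1$?
\end{quote}

One might guess that there is. To pass from $1-\epsilon$ to $1$ one would let $\epsilon$ decrease along the output, and it seems that for this one must know from which $n$ on $K(A\upharpoonright n)/n$ stays within a given distance of $1/2$. The hypothesis gives no access to this rate. The answer is nevertheless negative, because the rate is not needed.

\begin{theorem}\label{thm:answer}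
If $\dim(A)=\operatorname{Dim}(A)=\alpha>0$, then $A$ tt-computes a sequence of dimension $1$. In particular, every $A$ with $\dim(A)=\operatorname{Dim}(A)=1/2$ computes a sequence of dimension $1$.
\end{theorem}

The proof uses only that information keeps arriving at rate $\alpha$ on every interval that is not negligible compared with its right endpoint.

\begin{definition}\label{def:H}
Let $\alpha>0$. A sequence $A$ satisfies $(H_\alpha)$ if for every $\delta>0$ there is $n_0$ such that
\[
K(A\upharpoonright n')-K(A\upharpoonright n)\ \ge\ \alpha(n'-n)-\delta n'\qquad\text{for all } n_0\le n<n'.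
\]
\end{definition}

\begin{lemma}\label{lem:H}
If $\dim(A)=\operatorname{Dim}(A)=\alpha>0$, then $A$ satisfies $(H_\alpha)$. If $A$ satisfies $(H_\alpha)$, then $\alpha\le\dim(A)\le1$.
\end{lemma}

\begin{proof}
In the first case, given $\delta$, take $n_0$ with $|K(A\upharpoonright n)-\alpha n|\le\delta n/2$ for $n\ge n_0$; the two errors at $n$ and $n'$ add up to at most $\delta n'$. In the second case, fix $n=n_0$ and let $n'\to\infty$; this gives $\dim(A)\ge\alpha-\delta$ for every $\delta>0$.
\end{proof}

Condition $(H_\alpha)$ allows $\dim(A)<\operatorname{Dim}(A)$. In Example~\ref{ex:dilution}, let $P$ consist of the even numbers and the intervals $[(2k)!,(2k+1)!)$. Then $f(n')-f(n)\ge(n'-n)/2-1$, so $(H_{1/2})$ holds, while the lower and upper densities of $P$ are $1/2$ and $1$.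

\begin{theorem}[one functional for many sequences]\label{thm:functional}
For all rationals $\rho,\gamma\in(0,1)$ and $\lambda>1$ there is a total computable functional $\Psi=\Psi_{\rho,\gamma,\lambda}$ with the following properties.
\begin{enumerate}
\item[(i)] $\dim(\Psi^A)=1$ for every $A$ that satisfies $(H_\alpha)$ for some $\alpha>\max(\rho,\gamma)$.
\item[(ii)] Let $\max(\rho,\gamma)<\alpha\le1$, let $A\in 2^\omega$ and $B=\Psi^A$, and put $\Delta(n)=\max_{1\le k\le n}|K(A\upharpoonright k)-\alpha k|$. There is a constant $c$ such that
\[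
K(B\upharpoonright r)\ \ge\ r-c\log r\,\bigl(\Delta(\lceil cr\rceil)+\log^2r\bigr)\qquad\text{for all } r\ge2 .
\]
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:answer} follows from part (i) and Lemma~\ref{lem:H} by taking rationals $\rho,\gamma\in(0,\alpha)$; for $\alpha=1/2$ one may take $\rho=\gamma=1/4$ and $\lambda=2$. Part (ii) is informative when $\Delta$ grows slowly: if $\Delta(n)=O(\log^2n)$, it gives $K(B\upharpoonright r)\ge r-O(\log^3r)$.

\begin{theorem}[sharp use]\label{thm:use}
If $A$ satisfies $(H_\alpha)$ and $\epsilon>0$, then $A$ tt-computes some $B$ of dimension $1$ such that $B\upharpoonright r$ depends only on $A\upharpoonright\lfloor(1/\alpha+\epsilon)r\rfloor$ for almost all $r$. If $\dim(A)=\operatorname{Dim}(A)=\alpha$, then the constant $1/\alpha$ is optimal: whenever $\dim(B)=1$ and $B\upharpoonright r$ is computed from $A\upharpoonright u(r)$ by one fixed procedure given $r$, we have $\liminf_r u(r)/r\ge1/\alpha$.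
\end{theorem}

\begin{corollary}\label{cor:degrees}
For a Turing degree $\mathbf d$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\mathbf d$ computes a sequence of dimension $1$;
\item[(b)] $\mathbf d$ computes some $X$ with $\dim(X)=\operatorname{Dim}(X)>0$;
\item[(c)] $\mathbf d$ computes some $X$ that satisfies $(H_\alpha)$ for some $\alpha>0$.
\end{enumerate}
\end{corollary}

\begin{proof}
A sequence of dimension $1$ has $\dim=\operatorname{Dim}=1$, so (a) implies (b). Lemma~\ref{lem:H} shows that (b) implies (c). Given (c), we have $\alpha\le1$, so rationals $\rho,\gamma\in(0,\alpha)$ lie in $(0,1)$, and Theorem~\ref{thm:functional}(i) applied to $X$ gives (a).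
\end{proof}

\section{Facts about Kolmogorov complexity}\label{sec:facts}

Fix an optimal prefix-free machine: for each condition $p$, the programs on which it halts form a prefix-free set. The complexity $K(x|p)$ is the length of a shortest program that prints $x$ given $p$, and $K(x)$ is $K(x|p)$ with $p$ empty. Tuples are coded as strings in a fixed computable way. We use five standard facts.

\begin{enumerate}
\item[(F1)] \emph{Counting.} $|\{w:K(w|p)\le k\}|\le2^k$. This set can be enumerated by an algorithm given $p$ and $k$, by running all programs of length at most $k$.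
\item[(F2)] \emph{Computable maps.} If $f$ is a fixed partial computable function, then $K(f(y)|p)\le K(y|p)+O(1)$ and $K(x|p)\le K(x|f(p))+O(1)$.
\item[(F3)] \emph{Listing.} Let $n\ge2$. Suppose that a fixed algorithm, given $p$ and a fixed number of integers of size $O(n)$, enumerates a finite set $W\ni x$ with $\log|W|=O(n)$. Then $K(x|p)\le\log|W|+O(\log n)$: write the integers and $b=\lceil\log|W|\rceil$ in self-delimiting form, then the position of $x$ in exactly $b$ bits. In particular $K(x|p)\le|x|+O(\log n)$ if $|x|\le n$.
\item[(F4)] \emph{Subadditivity.} $K(u,v|p)\le K(u|p)+K(v|p,u)+O(1)$. With (F2) this gives $K(uv)\le K(u)+K(v|u)+O(1)$ for the concatenation $uv$, and $K(v|p)\le K(u|p)+K(v|u)+O(1)$.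
\item[(F5)] \emph{Symmetry of information.} $K(u,v)\ge K(u)+K(v|u)-O(\log(|u|+|v|+2))$. The same bound holds for $K(uv)$, since $(u,v)$ is recovered from $uv$ and $|u|$.
\end{enumerate}

\section{The idea: a walk driven by shrinking blocks}\label{sec:idea}

Cut the positions of $A$ into stages $[N_i,N_{i+1})$ with $N_i\approx\lambda^i$. From stage $i$ we want to compute a string $w_i$ of length $m_i\approx\rho(N_{i+1}-N_i)$ with $K(w_i|A\upharpoonright N_i)\ge m_i-o(N_i)$. The condition $A\upharpoonright N_i$ determines the earlier outputs, so by (F5) the complexities of the $w_i$ add up. Because the stages grow geometrically, the errors $o(N_j)$, $j\le i$, sum to $o(N_i)$, while the output has length proportional to $N_i$. So $w_i$ need not be random, only \emph{condensed}, and everything reduces to one stage. There $(H_\alpha)$ says that each interval of length $d$ adds at least $\alpha d-\eta$ bits of complexity, where $\eta=o(N_i)$ is an error that we do not know. The next example shows what can be hoped for.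

\begin{example}[popular outputs]\label{ex:popular}
Let $f:\{0,1\}^D\to\{0,1\}^m$ be computable from $D$ and $m$, and let $0\le t\le m\le D$. Some string $s$ of length $t$ is a prefix of $f(x)$ for at least $2^{D-t}$ strings $x$; take the first such $s$. By (F1) one of these $x$ has $K(x)\ge D-t$, and by (F3) $K(f(x))\le m-t+O(\log D)$. For $t=m=D/4$ the input has complexity $3D/4$ and the output is trivial, so a bound on the total complexity of a stage is useless. Moreover $K(x\upharpoonright n')\ge n'-t-O(\log D)$ by (F4) and (F3), so every interval of $x$ of length $d$ adds at least $d-t-O(\log D)$ bits. Hence an error $\eta$ in the increments can force a loss of about $\min(\eta,m)$ bits in the output of any $f$.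
\end{example}

The goal is therefore a loss of $O(\eta)$, up to logarithmic terms, and it must be obtained from the bounds on all intervals. To use these bounds we read the stage block by block and keep a \emph{state} $z\in\{0,1\}^m$. Write $p=A\upharpoonright N_i$ and call $g=m-K(z|p)$ the \emph{deficiency} of the state. On reading a block $x$ of length $d$ we move to $G(z,x)$, where $G$ is a fixed graph on $\{0,1\}^m$ with $2^d$ edges leaving each vertex. For a graph with the edge distribution of a random one, Lemma~\ref{lem:step} gives two rules, valid up to logarithmic terms: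
\[
\text{gain:}\quad g\mapsto\max(g,d)-a\ \text{ if }K(x|p,z)\ge a;\qquad\qquad
\text{loss:}\quad g\mapsto g+d\ \text{ always.}
\]
The gain rule says that $a$ new bits of information are added to the state, except that the deficiency is not pushed below $d-a$. The cap is natural: a set $S$ of density $2^{a-d}$ receives about $2^a$ of the $2^d$ edges leaving a typical vertex, so a block with $a$ bits of freedom can steer the walk into $S$, whose elements have deficiency $d-a$.

A block of length $d$ has $a\approx\alpha d-\eta$. Long blocks are reliable but leave deficiency about $(1-\alpha)d$; blocks shorter than $\eta$ may carry no new information. If $\eta$ were known, equal blocks of length a large multiple of $\eta$ would do. Since it is not known, we use all scales in decreasing order: each block takes the fraction $\gamma$ of what remains of the stage.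

\begin{example}\label{ex:table}
Let $\alpha=1/2$, $\gamma=1/4$, $\rho=3/8$, and take a stage of length $D=256$, so $m=96$. Let $R_0=256$, $d_l=\lceil R_{l-1}/4\rceil$, $R_l=R_{l-1}-d_l$. Ignore $\eta$ and the logarithmic terms, so that the bound on the deficiency evolves by $g_0=96$, $g_l=\max(g_{l-1},d_l)-d_l/2$:
\[
\begin{array}{c|ccccccccc}
l&0&1&2&3&4&5&6&7&8\\\hline
d_l&&64&48&36&27&21&15&12&9\\
R_l&256&192&144&108&81&60&45&33&24\\
g_l&96&64&40&22&13.5&10.5&7.5&6&4.5
\end{array}
\]
There are two phases. For $l\le3$ we have $g_{l-1}>d_l$, and the state absorbs all the information of the block. This phase must end, because the stage supplies $\alpha D=128$ bits and the state holds only $96$. From $l=4$ on we have $g_{l-1}\le d_l$, so $g_l=d_l/2$, which is again below $d_{l+1}\approx\frac34d_l$; the deficiency is locked below the block length and shrinks with it.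
\end{example}

Now restore $\eta$. Blocks with $d_l\ge Q\eta$, for a large constant $Q$, behave as in the table with a slightly smaller $\alpha$. The later blocks have total length at most $Q\eta/\gamma$, and by the loss rule they cost at most that much. The final deficiency is $O(\eta)$, although $\eta$ enters only the analysis and not the construction. There are $O(\log D)$ blocks, so the logarithmic errors add up to $O(\log^2)$.

The two inequalities $\rho<\alpha$ and $\gamma<\alpha$ correspond to the two phases. In the idealized recursion, step $l$ lowers $g$ by at most $\alpha d_l$. If $\rho>\alpha$, then $g$ never falls below $(\rho-\alpha)D$. If $\gamma>\alpha$, then, ignoring rounding, $g_1\ge(1-\alpha)d_1$ and $R_1=(1-\gamma)d_1/\gamma$, so $g$ never falls below $(1-\alpha)d_1-\alpha R_1=(1-\alpha/\gamma)d_1$, which is linear in $D$.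

\section{The graph and one step of the walk}\label{sec:graph}

For $G:\{0,1\}^m\times\{0,1\}^d\to\{0,1\}^m$ and $Z,S\subseteq\{0,1\}^m$, let
\[
e(Z,S)=|\{(z,x):z\in Z,\ G(z,x)\in S\}|
\]
be the number of edges from $Z$ to $S$. The gain rule needs an upper bound on $e(Z,S)$ for all pairs of sets, since we do not control which sets will arise. The loss rule needs a bound on in-degrees, so that a step can be undone cheaply.

\begin{lemma}\label{lem:graph}
For all $m,d\ge1$ there is $G:\{0,1\}^m\times\{0,1\}^d\to\{0,1\}^m$ such that
\begin{enumerate}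
\item[(i)] $e(Z,S)\le6\cdot2^{d-m}|Z||S|+(m+2)(|Z|+|S|)$ for all nonempty $Z,S$;
\item[(ii)] every $w\in\{0,1\}^m$ has at most $6\cdot2^d+m+2$ preimages $(z,x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $X$ be a sum of independent $\{0,1\}$-valued variables with means $q_j$ and total mean $\mu$, and let $t\ge6\mu$. Then $\mathbb E\,4^X=\prod_j(1+3q_j)\le\exp(3\mu)\le\exp(t/2)\le2^t$, so Markov's inequality gives the Chernoff bound $P(X\ge t)\le4^{-t}2^t=2^{-t}$.

Choose the values $G(z,x)$ independently and uniformly. If $|Z|=u$ and $|S|=v$, then $e(Z,S)$ is such a sum with $\mu=2^{d-m}uv$. With $t=6\mu+(m+2)(u+v)$, the bound in (i) fails for this pair with probability at most $2^{-(m+2)(u+v)}$. There are at most $2^{mu}2^{mv}$ pairs of these sizes, so (i) fails with probability at most $\sum_{u,v\ge1}4^{-u}4^{-v}=1/9$. The number of preimages of a fixed $w$ is such a sum with $\mu=2^{m+d}2^{-m}=2^d$. With $t=6\cdot2^d+m+2$, the bound in (ii) fails for $w$ with probability at most $2^{-m-2}$, and for some $w$ with probability at most $1/4$. Since $1/9+1/4<1$, some $G$ has both properties.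
\end{proof}

The first term in (i) is a multiple of the expected number of edges, and no graph avoids it: for $Z=\{0,1\}^m$, the $v$ vertices of largest in-degree receive at least $2^dv=2^{d-m}|Z|v$ edges. This term produces the cap in the gain rule. The second term is the price of the union bound.

Properties (i) and (ii) concern finitely many finite sets and are decidable. Let $G_{m,d}$ be the lexicographically first function that has both; then $(m,d)\mapsto G_{m,d}$ is computable.

\begin{lemma}[one step]\label{lem:step}
There is a constant $c$ such that the following holds for all $n\ge2$, all $1\le m,d\le n$, every string $p$, all $z\in\{0,1\}^m$ and $x\in\{0,1\}^d$, with $w=G_{m,d}(z,x)$.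
\begin{enumerate}
\item[(a)] $K(w|p)\ge K(z|p)-d-c\log n$.
\item[(b)] If $a$ is an integer with $c\log n\le a\le K(x|p,z)$, then
\[
K(w|p)\ge\min\{K(z|p),\,m-d\}+a-c\log n .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given $w$, $m$, $d$ we can list the strings $z'$ with $G_{m,d}(z',x')=w$ for some $x'$. By Lemma~\ref{lem:graph}(ii) there are at most $6\cdot2^d+m+2\le2^d(n+8)$ of them, so $K(z|w)\le d+O(\log n)$ by (F3). Now (F4) gives $K(z|p)\le K(w|p)+d+O(\log n)$.

(b) We must turn a statement about three individual strings into one about sets. The natural target set consists of the strings that are as simple as $w$: let $k=K(w|p)$, so $k\le m+O(\log n)$, and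
\[
S=\{w'\in\{0,1\}^m:K(w'|p)\le k\}.
\]
Then $w\in S$ and $|S|\le2^k$ by (F1), so it suffices to show that $S$ is large. The string $x$ labels an edge from $z$ into $S$ and is complex given $(p,z)$, so $z$ should have many edges into $S$. Accordingly, put $a_0=a-\lceil c_1\log n\rceil$, with $c_1$ fixed below, and
\[
Z=\{z'\in\{0,1\}^m:|\{x':G_{m,d}(z',x')\in S\}|\ge2^{a_0}\}.
\]
We require $c\ge c_1+1$, so that $a_0\ge0$; also $a_0\le a\le K(x|p,z)\le d+O(\log n)=O(n)$.

First, $z\in Z$. The set $W=\{x':G_{m,d}(z,x')\in S\}$ contains $x$ and is enumerable given $(p,z)$ and $k,m,d$. If $z\notin Z$, then $|W|<2^{a_0}$, and (F3) gives $K(x|p,z)\le a_0+c_2\log n$, where $c_2$ does not depend on $c_1$. Fix $c_1>c_2$. Then $K(x|p,z)\le a-(c_1-c_2)\log n<a$, contrary to the hypothesis on $a$.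

Second, $Z$ is enumerable given $p$ and $k,a_0,m,d$: list $z'$ once $2^{a_0}$ of its edges are seen to end in $S$. So (F3) gives $\log|Z|\ge K(z|p)-O(\log n)$.

Third, we count edges. By the definition of $Z$ and Lemma~\ref{lem:graph}(i),
\[
|Z|2^{a_0}\le e(Z,S)\le6\cdot2^{d-m}|Z||S|+(m+2)|Z|+(m+2)|S| .
\]
Here the hypothesis $a\ge c\log n$ is used: $a_0\ge(c-c_1-1)\log n$, so $2^{a_0}\ge4(n+2)\ge4(m+2)$ if $c\ge c_1+5$, and then the middle term is at most $\frac14|Z|2^{a_0}$. The other two terms sum to at least $\frac34|Z|2^{a_0}$. Either the first is at least $\frac14|Z|2^{a_0}$, and then $|S|\ge2^{m-d+a_0}/24$; or the third is at least $\frac12|Z|2^{a_0}$, and then $|S|\ge|Z|2^{a_0}/(2(m+2))$. In both cases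
\[
k\ge\log|S|\ge\min\{m-d,\log|Z|\}+a_0-O(\log n)\ge\min\{m-d,K(z|p)\}+a-O(\log n),
\]
with implied constants independent of $c$. Take $c$ larger than the last one.
\end{proof}

Both parts remain true when $c$ is increased. Subtracting from $m$ turns (b) and (a) into the gain and loss rules.

\section{The functional and the analysis of one stage}\label{sec:stage}

Fix rationals $\rho,\gamma\in(0,1)$ and $\lambda>1$. Let
\[
N_i=\lceil\lambda^i\rceil,\qquad D_i=N_{i+1}-N_i,\qquad m_i=\lfloor\rho D_i\rfloor .
\]
Then $N_{i+1}<\lambda^{i+1}+1\le\lambda N_i+1$, and $D_i>(\lambda-1)\lambda^i-1\to\infty$. Fix $i_0$ such that $N_{i_0}\ge2$ and $m_i\ge1$ for all $i\ge i_0$; the $N_i$ are strictly increasing from $i_0$ on.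

\emph{Stage $i\ge i_0$.} Write $D=D_i$ and $m=m_i$. Put $R_0=D$, and while $R_{l-1}>0$ put $d_l=\lceil\gamma R_{l-1}\rceil$ and $R_l=R_{l-1}-d_l$. Since $R_{l-1}$ is an integer and $\gamma<1$, we have $1\le d_l\le R_{l-1}$, so the process stops at an index $J$ with $R_J=0$. Put $d_{J+1}=0$. Let $n_l=N_{i+1}-R_l$, so that $N_i=n_0<n_1<\dots<n_J=N_{i+1}$, and let $x_l$ be the block of $A$ at positions $[n_{l-1},n_l)$, of length $d_l$. Define
\[
z_0=0^m,\qquad z_l=G_{m,d_l}(z_{l-1},x_l)\quad(1\le l\le J),\qquad w_i=z_J,
\]
and let $\Psi^A=w_{i_0}w_{i_0+1}w_{i_0+2}\cdots$. The block structure does not depend on $A$ and each $w_i$ is nonempty, so $\Psi=\Psi_{\rho,\gamma,\lambda}$ is a total computable functional. The string $w_i$ depends only on $A\upharpoonright N_{i+1}$.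

The block lengths have four properties.
\begin{enumerate}
\item[(B1)] $J\le1+\log D/\log\frac1{1-\gamma}$, because $1\le R_{J-1}\le(1-\gamma)^{J-1}D$.
\item[(B2)] $d_1\ge d_2\ge\dots\ge d_{J+1}$, because the $R_l$ decrease.
\item[(B3)] $R_l\le d_{l+1}/\gamma$ for $0\le l\le J$; for $l=J$ both sides are $0$.
\item[(B4)] $d_{l+1}\ge(1-\gamma)d_l-1$ for $1\le l\le J$. Indeed $\gamma R_{l-1}>d_l-1$, so by (B3) $d_{l+1}\ge\gamma R_l=\gamma R_{l-1}-\gamma d_l\ge(1-\gamma)d_l-1$.
\end{enumerate}

From now on constants may depend on $\rho,\gamma,\lambda$ and $\alpha$.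

\begin{lemma}[stage lemma]\label{lem:stage}
Let $\max(\rho,\gamma)<\alpha\le1$. There is a constant $C$ such that for all $A$, all $i\ge i_0$ and all real $\eta\ge0$: if
\begin{equation}\label{eq:increments}
K(A\upharpoonright n')-K(A\upharpoonright n)\ge\alpha(n'-n)-\eta\qquad\text{for all }N_i\le n<n'\le N_{i+1},
\end{equation}
then $m_i-K(w_i\,|\,A\upharpoonright N_i)\le C\,(\eta+\log^2N_{i+1})$.
\end{lemma}

\begin{proof}
Let $p=A\upharpoonright N_i$, $L=\log N_{i+1}\ge1$, and $g_l=m-K(z_l|p)$; we must bound $g_J$. Always $g_l\le m$.

\emph{The information in a block.} Lemma~\ref{lem:step}(b) asks for the complexity of $x_l$ given the current state, whereas \eqref{eq:increments} speaks of prefixes of $A$. By (F4) and \eqref{eq:increments},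
\[
K(x_l|A\upharpoonright n_{l-1})\ge K(A\upharpoonright n_l)-K(A\upharpoonright n_{l-1})-O(1)\ge\alpha d_l-\eta-O(1).
\]
The length $n_{l-1}\in[N_i,N_{i+1})$ determines $i$ and $l$, so $(p,z_{l-1})$ is a computable function of $A\upharpoonright n_{l-1}$, and (F2) gives $K(x_l|p,z_{l-1})\ge K(x_l|A\upharpoonright n_{l-1})-O(1)$. Hence there is a constant $c\ge1$, at least the constant of Lemma~\ref{lem:step}, such that
\begin{equation}\label{eq:c}
J\le cL,\qquad g_l\ge-cL,\qquad K(x_l|p,z_{l-1})\ge\alpha d_l-\eta-cL;
\end{equation}
the first bound is (B1) and the second is (F3). We apply Lemma~\ref{lem:step} with $n=N_{i+1}$, which is allowed since $m,d_l\le D\le N_{i+1}$.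

\emph{Good blocks.} To absorb the errors we give up a little of the rate. Fix $\alpha_0$ with $\max(\rho,\gamma)<\alpha_0<\alpha$, and let
\[
T=Q(\eta+L),\qquad Q=\max\Bigl\{\frac{c}{\alpha-\alpha_0},\ \frac{c+2}{\alpha_0-\gamma}\Bigr\}.
\]
If $d\ge T$, then $(\alpha-\alpha_0)d\ge\eta+cL$ and $(\alpha_0-\gamma)d\ge(c+2)L$, that is,
\begin{equation}\label{eq:Q}
\alpha d-\eta-cL\ge\alpha_0d,\qquad(\alpha_0-\gamma)d\ge(c+1)L+1 .
\end{equation}
Call block $l$ \emph{good} if $d_l\ge T$. By (B2) the good blocks are $1,\dots,l_*$ for some $0\le l_*\le J$, and $d_{l_*+1}<T$, also when $l_*=J$. By (B3), the blocks that are not good have total length $R_{l_*}<T/\gamma$.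

Let $l$ be good and $a=\lfloor\alpha_0d_l\rfloor$. By \eqref{eq:c} and the first part of \eqref{eq:Q}, $a\le K(x_l|p,z_{l-1})$; by the second part, $a\ge\alpha_0d_l-1\ge cL$. So Lemma~\ref{lem:step}(b) applies, and with $a\ge\alpha_0d_l-L$ it reads
\begin{equation}\label{eq:gain}
g_l\le\max(g_{l-1},d_l)-\alpha_0d_l+(c+1)L\qquad(l\text{ good}).
\end{equation}
Lemma~\ref{lem:step}(a) reads
\begin{equation}\label{eq:loss}
g_l\le g_{l-1}+d_l+cL\qquad(1\le l\le J).
\end{equation}
We distinguish whether the second phase of Example~\ref{ex:table} is reached among the good blocks.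

\emph{Case A: some good $l$ has $g_{l-1}\le d_l$.} For any such $l$, \eqref{eq:gain}, the second part of \eqref{eq:Q} and (B4) give
\[
g_l\le(1-\gamma)d_l-(\alpha_0-\gamma)d_l+(c+1)L\le(1-\gamma)d_l-1\le d_{l+1}.
\]
This is where $\gamma<\alpha$ is used. If $l+1$ is good, it is again an index of the same kind, so by induction $g_{l_*}\le d_{l_*+1}<T$. Summing \eqref{eq:loss} over $l_*<l\le J$,
\[
g_J\le T+R_{l_*}+cLJ\le(1+1/\gamma)T+c^2L^2 .
\]

\emph{Case B: $g_{l-1}>d_l$ for every good $l$} (this includes $l_*=0$). Then each good block lowers the deficiency by $\alpha_0d_l-(c+1)L$, and we show that this is possible only if the whole stage is short compared with the error. The good blocks have total length $D-R_{l_*}$ and $g_0\le m\le\rho D$. Summing \eqref{eq:gain} and using \eqref{eq:c} and $\alpha_0<1$,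
\[
-cL\le g_{l_*}\le\rho D-\alpha_0(D-R_{l_*})+(c+1)LJ\le-(\alpha_0-\rho)D+T/\gamma+c(c+1)L^2 .
\]
This is where $\rho<\alpha$ is used: it follows that
\[
g_J\le m\le D\le\frac{T/\gamma+c(c+2)L^2}{\alpha_0-\rho}.
\]

Since $T\le Q(\eta+L^2)$, both cases give $g_J\le C(\eta+L^2)$ for a constant $C$.
\end{proof}

\section{Adding up the stages}\label{sec:sum}

Fix $\alpha$ with $\max(\rho,\gamma)<\alpha\le1$, let $A\in2^\omega$ be arbitrary, and let $B=\Psi^A$. Put $M_i=\sum_{i_0\le j<i}m_j$, so that $B\upharpoonright M_i=w_{i_0}\cdots w_{i-1}$. Let $\eta_i$ be the least $\eta\ge0$ for which \eqref{eq:increments} holds in stage $i$: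
\[
\eta_i=\max\Bigl(0,\ \max_{N_i\le n<n'\le N_{i+1}}\bigl[\alpha(n'-n)-K(A\upharpoonright n')+K(A\upharpoonright n)\bigr]\Bigr),
\]
and put $s_i=\eta_i+\log^2N_{i+1}$. The next bound needs no hypothesis on $A$.

\begin{proposition}\label{prop:sum}
There is a constant $C_1$ such that $K(B\upharpoonright r)\ge r-C_1\sum_{j=i_0}^is_j$ whenever $i\ge i_0$ and $M_i\le r\le M_{i+1}$.
\end{proposition}

\begin{proof}
Let $j\ge i_0$. The string $B\upharpoonright M_j$ is a computable function of $A\upharpoonright N_j$, whose length determines $j$. By (F2) and Lemma~\ref{lem:stage},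
\[
K(w_j|B\upharpoonright M_j)\ge K(w_j|A\upharpoonright N_j)-O(1)\ge m_j-Cs_j-O(1).
\]
Since $M_{j+1}\le N_{j+1}$, (F5) gives $K(B\upharpoonright M_{j+1})\ge K(B\upharpoonright M_j)+K(w_j|B\upharpoonright M_j)-O(\log N_{j+1})$. As $s_j\ge\log N_{j+1}\ge1$, there is a constant $C'$ with $K(B\upharpoonright M_{j+1})\ge K(B\upharpoonright M_j)+m_j-C's_j$. Summing over $i_0\le j\le i$, and using $M_{i_0}=0$,
\[
K(B\upharpoonright M_{i+1})\ge M_{i+1}-C'\sum_{j=i_0}^is_j .
\]
For $r\le M_{i+1}$, the string $B\upharpoonright M_{i+1}$ is $B\upharpoonright r$ followed by $M_{i+1}-r$ bits, so (F4) and (F3) give $K(B\upharpoonright M_{i+1})\le K(B\upharpoonright r)+M_{i+1}-r+O(\log N_{i+1})$. The last term is $O(s_i)$.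
\end{proof}

It remains to compare $r$ with $N_{i+1}$ and $i$. Since $\rho D_j-1<m_j$ and $\sum_{i_0\le j<i}D_j=N_i-N_{i_0}$,
\begin{equation}\label{eq:M}
M_i\ge\rho N_i-\rho N_{i_0}-i .
\end{equation}
As $N_i\ge\lambda^i$, this gives $M_i\ge\rho N_i/2$ for large $i$, and then $N_{i+1}\le\lambda N_i+1\le(2\lambda/\rho)M_i+1$. Enlarging the constant to cover finitely many $i$, and then using $\lambda^{i+1}\le N_{i+1}$, we find $b\ge1$ such that
\begin{equation}\label{eq:b}
N_{i+1}\le br\quad\text{and}\quad i+1\le b\log r\qquad\text{whenever }r\ge2,\ M_i\le r<M_{i+1}.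
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:functional}]
(i) Let $A$ satisfy $(H_\alpha)$ with $\alpha>\max(\rho,\gamma)$. By Lemma~\ref{lem:H}, $\alpha\le1$, so Proposition~\ref{prop:sum} applies. Let $\delta>0$. By $(H_\alpha)$, $\eta_j\le\delta N_{j+1}$ as soon as $N_j\ge n_0$; this is the only use of the hypothesis. Also $\log^2N_{j+1}\le\delta N_{j+1}$ for large $j$. Choose $j_0\ge i_0$ with $s_j\le2\delta N_{j+1}$ for all $j\ge j_0$. Since $N_{j+1}\le2\lambda^{j+1}$, we have $\sum_{j\le i}N_{j+1}\le\frac{2\lambda}{\lambda-1}\lambda^{i+1}\le\frac{2\lambda}{\lambda-1}N_{i+1}$. For $r\ge2$ and $M_i\le r<M_{i+1}$, \eqref{eq:b} now gives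
\[
\sum_{j=i_0}^is_j\le\sum_{i_0\le j<j_0}s_j+\frac{4\lambda b}{\lambda-1}\,\delta r .
\]
The first sum does not depend on $r$, and $\delta$ is arbitrary, so $K(B\upharpoonright r)\ge r-o(r)$ and $\dim(B)=1$.

(ii) For $N_j\le n<n'\le N_{j+1}$ we have
\[
\alpha(n'-n)-K(A\upharpoonright n')+K(A\upharpoonright n)=\bigl(\alpha n'-K(A\upharpoonright n')\bigr)+\bigl(K(A\upharpoonright n)-\alpha n\bigr)\le2\Delta(N_{j+1}),
\]
so $\eta_j\le2\Delta(N_{j+1})$. Let $r\ge2$ and $M_i\le r<M_{i+1}$. By \eqref{eq:b}, the sum in Proposition~\ref{prop:sum} has at most $b\log r$ terms. Since $\Delta$ is nondecreasing and $\log(br)\le(1+\log b)\log r$, each term is at most $2\Delta(\lceil br\rceil)+(1+\log b)^2\log^2r$. Any $c\ge b$ with $c\ge C_1b\max\{2,(1+\log b)^2\}$ works.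
\end{proof}

\section{The use of the reduction}\label{sec:use}

A sequence of density $\alpha$ has about $\alpha u$ bits of information in its first $u$ positions, so $r$ nearly incompressible bits should require $u\approx r/\alpha$. The functional comes close to this when $\rho$ is near $\alpha$, so that little information is discarded, and $\lambda$ is near $1$, so that the wait for the end of the current stage is short.

\begin{proof}[Proof of Theorem~\ref{thm:use}]
Let $A$ satisfy $(H_\alpha)$; then $\alpha\le1$. Choose rationals $\rho,\gamma\in(0,\alpha)$ and $\lambda>1$ with $\lambda/\rho<1/\alpha+\epsilon$, and let $B=\Psi_{\rho,\gamma,\lambda}^A$, which has dimension $1$ by Theorem~\ref{thm:functional}(i). If $r\ge2$ and $M_i\le r<M_{i+1}$, then $B\upharpoonright r$ depends only on $A\upharpoonright N_{i+1}$. By \eqref{eq:M} and \eqref{eq:b}, $\rho N_i\le M_i+i+\rho N_{i_0}\le r+O(\log r)$, so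
\[
N_{i+1}\le\lambda N_i+1\le(\lambda/\rho)r+O(\log r),
\]
which is at most $\lfloor(1/\alpha+\epsilon)r\rfloor$ for all large $r$.

For optimality, let $\dim(A)=\operatorname{Dim}(A)=\alpha$ and $\dim(B)=1$, and let $F$ be a partial computable function with $F(r,A\upharpoonright u(r))=B\upharpoonright r$ for all $r$; the function $u$ need not be computable. By (F2), (F4) and (F3),
\[
r-o(r)\le K(B\upharpoonright r)\le K(A\upharpoonright u(r))+O(\log r).
\]
Hence $K(A\upharpoonright u(r))\to\infty$, which forces $u(r)\to\infty$. Given $\delta>0$, we have $K(A\upharpoonright u)\le(\alpha+\delta)u$ for all large $u$, because $\operatorname{Dim}(A)=\alpha$. So $(1-\delta)r\le(\alpha+\delta)u(r)$ for all large $r$, and $\liminf_ru(r)/r\ge(1-\delta)/(\alpha+\delta)$. Let $\delta\to0$.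
\end{proof}

\begin{thebibliography}{9}

\bibitem{BDS}
Bienvenu, Doty and Stephan, 2007.

\bibitem{EIH}
\emph{Extracting Information Is Hard},
\texttt{http://www.math.wisc.edu/\textasciitilde jmiller/Talks/bern.pdf}.

\bibitem{Miller}
J.~S. Miller, \emph{Extracting information is hard}, Adv. Math. 226 (2011).

\end{thebibliography}
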